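\title{Random induced subgraphs on $\widetilde{O}(1/\epsilon)$ vertices preserve the distance from bipartiteness}


\begin{abstract}
We prove that if a graph is $\epsilon$-far from bipartite in the dense graph model, then the subgraph induced by a uniformly random set of $O(\epsilon^{-1}\log^3(1/\epsilon))$ vertices is $2^{-17}\epsilon$-far from bipartite with probability at least $0.94$. This confirms a conjecture stated in \emph{Introduction to Property Testing}. The proof replaces a near-optimal bipartition of the sample by a vote in which a vertex of relative degree about $2^{-j}$ consults only about $2^j\log(1/\epsilon)$ sample points. Edges between vertices of very different degrees are handled by a best-response argument with two independent blocks of the sample.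
\end{abstract}

\section{The problem and the result}\label{sec:intro}

All graphs are finite and simple, and $u\sim v$ means that $u$ and $v$ are adjacent. In the dense graph model, a graph on $[k]=\{1,\dots,k\}$ is given by its adjacency predicate $g:[k]\times[k]\to\{0,1\}$, and the distance between two graphs with predicates $g,h$ is the fraction of the $k^2$ ordered pairs $(u,v)$ with $g(u,v)\neq h(u,v)$. A graph is \emph{$\epsilon$-far from bipartite} if its distance from every bipartite graph on the same vertex set exceeds $\epsilon$. For a graph on $m$ vertices, such as an induced subgraph, distances are normalized by $m^2$.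

It is convenient to express this distance through two-valued labelings. Let $\Gamma$ be a graph on a vertex set $X$. A \emph{labeling} is a map $\sigma:X\to\{\pm1\}$, a \emph{conflict} of $\sigma$ is an ordered pair $(u,v)$ with $u\sim v$ and $\sigma(u)=\sigma(v)$, and
\[
\operatorname{conf}_\Gamma(\sigma)=\frac{\#\{\text{conflicts of }\sigma\}}{|X|^2},\qquad \kappa(\Gamma)=\min_\sigma \operatorname{conf}_\Gamma(\sigma).
\]
A bipartite graph with sides $\sigma^{-1}(1)$ and $\sigma^{-1}(-1)$ differs from $\Gamma$ at every conflict of $\sigma$, and deleting the conflicting edges from $\Gamma$ produces such a graph. Hence $\kappa(\Gamma)$ is the distance of $\Gamma$ from bipartiteness, and $\Gamma$ is $\epsilon$-far from bipartite if and only if $\kappa(\Gamma)>\epsilon$.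

How large must a random vertex set $S$ be for the induced subgraph $G[S]$ to reflect $\kappa(G)$? Write $\widetilde O(1/\epsilon)$ for $O(\epsilon^{-1}\operatorname{poly}\log(1/\epsilon))$. Alon and Krivelevich showed that if $G$ is $\epsilon$-far from bipartite, then with high probability the subgraph induced by $\widetilde O(1/\epsilon)$ random vertices is not bipartite. It is also known that the subgraph induced by $\widetilde O(1/\epsilon^2)$ random vertices is, with high probability, $\Omega(\epsilon)$-far from bipartite, and that $o(1/\epsilon)$ random vertices do not suffice even to detect non-bipartiteness. The following conjecture from \cite{PT} asks for the stronger conclusion at the smaller sample size.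

\begin{quote}
\textbf{Conjecture.} \emph{There are an absolute constant $c>0$ and a function $m(\epsilon)=\widetilde O(1/\epsilon)$, depending only on $\epsilon$ and with absolute implied constants, such that the following holds. For every $\epsilon\in(0,1)$, every $k\ge m(\epsilon)$ and every $k$-vertex graph $G$ that is $\epsilon$-far from bipartite, a uniformly random $m(\epsilon)$-element set $S$ of vertices induces, with probability at least $2/3$, a subgraph that is $c\epsilon$-far from bipartite.}
\end{quote}

Only $\epsilon<\frac12$ matters. A labeling that splits $n$ vertices as evenly as possible leaves at most $\frac{n^2+1}{2}-n$ ordered pairs of distinct vertices with equal labels, so $\kappa(\Gamma)\le\frac12-\frac1n+\frac1{2n^2}<\frac12$ for every $n$-vertex graph $\Gamma$. For $\epsilon\ge\frac12$ the statement is therefore vacuous, and one may put $m(\epsilon)=2$. The remaining range is settled by our main result, which proves the conjecture with $c=2^{-17}$.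

\begin{theorem}\label{thm:main}
There is a function $m(\epsilon)=O(\epsilon^{-1}\log^3(1/\epsilon))$ on $(0,\frac12)$, with an absolute implied constant, such that for every $\epsilon\in(0,\frac12)$, every $k\ge m(\epsilon)$ and every $k$-vertex graph $G$ that is $\epsilon$-far from bipartite, a uniformly random $m(\epsilon)$-element set $S$ of vertices satisfies
\[
\Pr\big[\,G[S]\text{ is }2^{-17}\epsilon\text{-far from bipartite}\,\big]\ge 0.94 .
\]
\end{theorem}

Two simple computations locate the content of the theorem. First, sampling does not increase the distance on average. Each of the $\kappa(G)k^2$ conflicts of an optimal labeling of $G$ survives in a uniform $m$-element set $S$ with probability $\frac{m(m-1)}{k(k-1)}\le\frac{m^2}{k^2}$, so $\mathbb{E}\,\kappa(G[S])\le\kappa(G)$. The difficulty lies in the lower bound, because the best labeling of $G[S]$ is chosen after $S$ is seen. Second, the next example shows by hand why the scale $1/\epsilon$ is the one to expect.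

\begin{example}\label{ex:cliques}
Let $G$ be a disjoint union of $p$ cliques of even size $t\ge4$, so $k=pt$. A clique split into parts of sizes $a+b=t$ has $a^2+b^2-t\ge t^2/2-t$ conflicts, with equality for $a=b$, so $\kappa(G)=\frac1p(\frac12-\frac1t)\ge\frac1{4p}$. A clique that contains $s$ points of $S$ forces no conflict if $s\le2$ and at most $s(s-1)\le s(s-1)(s-2)$ conflicts if $s\ge3$. So $m^2\kappa(G[S])$ is at most the number of ordered triples of distinct points of $S$ in one clique, whose mean is $m(m-1)(m-2)\frac{(t-1)(t-2)}{(k-1)(k-2)}\le m^3/p^2$. Thus $\mathbb{E}\,\kappa(G[S])\le m/p^2\le\frac{4m}{p}\,\kappa(G)$, and a sample of $o(p)$ vertices loses the distance. A sample point must have several neighbors in the sample before it can be forced into a conflict, and for degrees of order $\epsilon k$ this begins at $m\approx1/\epsilon$.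
\end{example}

Section~\ref{sec:idea} explains the method on two small cases. Section~\ref{sec:sampling} passes to independent samples. Section~\ref{sec:setup} sets up the construction and derives Theorem~\ref{thm:main} from two propositions, which are proved in Sections~\ref{sec:vote} and~\ref{sec:conflicts}.

\section{Counting labelings against concentration}\label{sec:idea}

The proof weighs the number of labelings that must be excluded against the following Chernoff-type bounds. The range $b$ of the summands in the exponents is what matters.

\begin{lemma}\label{lem:chernoff}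
Let $X$ be a sum of independent random variables with values in $[0,b]$, and let $M=\mathbb{E}X$. Then
\begin{enumerate}
\item[(a)] $\Pr[X\le M/2]\le e^{-M/(8b)}$;
\item[(b)] $\Pr[X>2M+s]\le e^{-s/(3b)}$ for every $s\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Scale to $b=1$. By convexity, $e^{hz}\le1+z(e^h-1)$ for $z\in[0,1]$ and real $h$. A summand with mean $M'$ therefore has $\mathbb{E}e^{hz}\le e^{M'(e^h-1)}$, and independence gives $\mathbb{E}e^{hX}\le e^{M(e^h-1)}$. Markov's inequality for $e^{hX}$ with $h=-\ln2$ gives $\Pr[X\le M/2]\le e^{-M/2+M(\ln2)/2}\le e^{-M/8}$, as $(1-\ln 2)/2>1/8$. With $h=\ln2$ it gives $\Pr[X>2M+s]\le e^{M-(2M+s)\ln2}\le e^{-s\ln2}\le e^{-s/3}$.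
\end{proof}

From now on $G$ is a graph on $V=[k]$ with $\kappa(G)>\epsilon$, $\mu$ is the uniform probability measure on $V$, $N(v)$ is the set of neighbors of $v$, and $d(v)=\mu(N(v))$ is the relative degree of $v$, which we simply call its degree. In this section sample points are independent with law $\mu$, and $L$ stands for a large multiple of $\log(1/\epsilon)$.

\subsection*{Voters}
Suppose that the sample has a labeling $\tau$ with very few conflicts. Then, for most sample points when weighted by degree, most neighbors carry the opposite label. The label of such a point can be recovered from a few random neighbors: take the majority of their labels and reverse it. Set aside a part $U$ of the sample as \emph{voters}. Each labeling of $U$ defines, by this rule, a labeling of all of $V$, and one of these $2^{|U|}$ \emph{candidates} nearly agrees with $\tau$ on the rest of the sample. But every candidate is a labeling of $G$ and so has more than an $\epsilon$-fraction of conflicts. It remains to show that the rest of the sample, which is independent of $U$, sees these conflicts for all candidates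 at once.

Carried out directly, this needs about $1/\epsilon^2$ points. Vertices of degree about $\epsilon$ cannot be ignored, as Example~\ref{ex:cliques} shows, and they need $|U|\approx L/\epsilon$ in order to have $L$ voting neighbors. On the other hand, all conflicts of a candidate may touch a set of measure $\epsilon$, which $r$ fresh points miss with probability $(1-\epsilon)^r$. The union bound then asks for $r\epsilon\gtrsim L/\epsilon$. The two bad features, however, come from different vertices: many voters are needed for low degrees, while conflicts can concentrate on few vertices only if these have high degree.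

\subsection*{One degree scale}
Let all degrees equal $\delta$. Take $\lceil L/\delta\rceil$ voters, so that there are at most $2\cdot2^{L/\delta}$ candidates. For a candidate $\sigma$, the function $\psi(u)=\mu\{v: v\sim u,\ \sigma(v)=\sigma(u)\}$ takes values in $[0,\delta]$ and has mean $\operatorname{conf}_G(\sigma)>\epsilon$. By Lemma~\ref{lem:chernoff}(a), the average of $\psi$ over $r$ fresh points is at most $\epsilon/2$ with probability at most $e^{-r\epsilon/(8\delta)}$. The union bound over candidates gives
\[
2\exp\Big(\frac{L\ln2-r\epsilon/8}{\delta}\Big),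
\]
which is at most $2e^{-L}$ once $r\ge16L/\epsilon$. The factor $1/\delta$ appears in both the count and the concentration, and it cancels. This suggests sorting the vertices into dyadic degree classes and letting a vertex of degree about $\delta$ consult only the first $L/\delta$ voters.

\subsection*{Two degree scales}
Now let $A$ be a class of degree about $\alpha$ and $B$ a class of degree about $\beta\ll\alpha$, with about $2^{L/\alpha}$ and $2^{L/\beta}$ candidates. For labelings $f$ of $A$ and $g$ of $B$, let $\Phi(f,g)$ be the measure of the set of pairs $(u,v)\in A\times B$ with $u\sim v$ and $f(u)=g(v)$, and let $\Phi_R(f,g)$ be its estimate when $u$ runs over a block $R$ of $r$ sample points and $v$ is still integrated against $\mu$. Sampling the endpoint in $B$ is harmless: the summands are of size about $\beta$, and the resulting bound beats the number $2^{L/\alpha+L/\beta}$ of pairs $(f,g)$. Sampling the endpoint in $A$ gives only $e^{-r\Phi(f,g)/(8\alpha)}$, which beats the number of $f$ but not the number of $g$. This weakness is real. Let $A$ and $B=V\setminus A$ be independent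 sets, completely joined to each other, with $\mu(A)=\epsilon$, and let $f\equiv1$, $g\equiv1$. Then $\Phi(f,g)=\epsilon(1-\epsilon)$, yet $\Phi_R(f,g)=0$ with probability $(1-\epsilon)^r\ge e^{-2\epsilon r}$. For $r=\widetilde O(1/\epsilon)$ the exponent is polylogarithmic, while the available count of labelings of $B$ is $2^{L/\epsilon}$.

The way out is to avoid the union bound over $g$. Take two independent blocks $R_1,R_2$, and define the \emph{best response} $g_f^*(v)$ as the label that is less frequent among the values of $f$ at the points of $R_1$ that lie in $A$ and are adjacent to $v$. Here is the extreme case. Assume that every $v\in B$ with a neighbor in $A$ has such a neighbor among the points of $R_1$; this assumption concerns degrees only and mentions no labeling. Let $g$ be any labeling of $B$ with $\Phi_{R_1}(f,g)=0$. If $v\in B$ has a neighbor in $A$, then it has neighbors in $A$ among the points of $R_1$, and none of them carries the label $g(v)$; so $g(v)$ is strictly the less frequent label, and $g(v)=g_f^*(v)$. At all other $v$ the label affects neither $\Phi$ nor $\Phi_{R_2}$.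 Hence
\[
\Phi(f,g)=\Phi(f,g_f^*),\qquad \Phi_{R_2}(f,g)=\Phi_{R_2}(f,g_f^*).
\]
There is one best response for each $f$, and it is independent of $R_2$, so a union bound over $f$ alone gives $\Phi_{R_2}(f,g_f^*)\ge\frac12\Phi(f,g_f^*)$ whenever $\Phi(f,g_f^*)$ is a large multiple of $L/r$. Thus a labeling $g$ that hides its conflicts from $R_1$ is forced to be $g_f^*$, and $g_f^*$ cannot hide them from $R_2$. Lemma~\ref{lem:best} is the robust version of this argument.

\section{Sampling with and without replacement}\label{sec:sampling}

Lemma~\ref{lem:chernoff} needs independence, so we work with independent samples and transfer the result at the end. Let $m\ge2$, let $x=(x_1,\dots,x_m)$ be independent with law $\mu$, and let $H$ be the graph on the index set $[m]$ with $a\sim b$ if and only if $x_a\sim x_b$ in $G$. Indices with $x_a=x_b$ are not adjacent. The next lemma is the only place where the hypothesis $k\ge m$ is used.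

\begin{lemma}\label{lem:coupling}
If $k\ge m$, there is a coupling of $x$ with a uniformly random $m$-element set $S\subseteq V$ such that $\mathbb{E}[\kappa(H)\mid S]\le\kappa(G[S])$.
\end{lemma}

\begin{proof}
Given $x$, choose $S$ uniformly among the $m$-element subsets of $V$ that contain $\{x_1,\dots,x_m\}$; such subsets exist because $m\le k$. Put $\nu_u=\#\{a:x_a=u\}$, so that $\nu$ is supported on $S$ and $\sum_u\nu_u=m$. The joint law of $(\nu,S)$ is invariant under permutations of $V$. Hence $S$ is uniform and, given $S$, the law of $\nu$ is invariant under permutations of $S$. So $\mathbb{E}[\nu_u\nu_v\mid S]$ has the same value for all $m(m-1)$ ordered pairs $u\ne v$ in $S$, and it equals the average over these pairs: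
\[
\mathbb{E}[\nu_u\nu_v\mid S]=\frac{\mathbb{E}\big[m^2-\sum_w\nu_w^2\mid S\big]}{m(m-1)}\le\frac{m^2-m}{m(m-1)}=1,
\]
where we used $\nu_w^2\ge\nu_w$ for integers. Let $\rho$ be an optimal labeling of $G[S]$, chosen as a function of $S$. The labeling $a\mapsto\rho(x_a)$ of $H$ has $\sum\nu_u\nu_v$ conflicts, the sum being over the $m^2\kappa(G[S])$ conflicts $(u,v)$ of $\rho$. Thus $m^2\kappa(H)\le\sum\nu_u\nu_v$, and the conditional expectation of the right side is at most $m^2\kappa(G[S])$.
\end{proof}

In the analysis of the vote we shall draw voters without replacement from a fixed sample. The following comparison reduces this to independent draws.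

\begin{theorem}[Hoeffding {\cite[Theorem 4]{Hoeffding}}]\label{thm:hoeffding}
Let $W$ be the sum of $n$ draws without replacement from a finite population of real numbers, and let $W'$ be the sum of $n$ draws with replacement from the same population. Then $\mathbb{E}\phi(W)\le\mathbb{E}\phi(W')$ for every continuous convex function $\phi$.
\end{theorem}

\section{The construction and the proof of the theorem}\label{sec:setup}

\subsection*{Parameters}
Fix $\epsilon\in(0,\frac12)$. Let $J$ be the least nonnegative integer with $2^{-J-1}\le\epsilon/8$, and put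
\begin{gather*}
\eta=2^{-16}\epsilon,\qquad \ell=\log_2(16/\epsilon),\qquad L=\lceil32\ln(2/\eta)\rceil,\qquad n_j=L2^j\quad(0\le j\le J),\\
r=\lceil50000\,\ell^2L/\epsilon\rceil,\qquad m=m(\epsilon)=n_J+3r,\qquad \theta=\frac{\epsilon}{8\ell^2},\qquad\lambda=\frac{\theta}{64}.
\end{gather*}
Here $\eta$ is the distance that we shall certify for $H$; $\ell$ bounds the number $J+1$ of degree classes; $n_j$ is the number of voters for the $j$-th class; $r$ is the size of a test block; $\theta$ is the conflict density below which a pair of classes is ignored; and $\lambda$ is an additive error tolerance. The three logarithms in $m$ are the factor $\ell^2$, from the number of pairs of classes, and the factor $L$. We record what is needed.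
\begin{enumerate}
\item[(P1)] $\ell>5$, $\ \epsilon/16<2^{-J-1}\le\epsilon/8$, and $J+1<\ell$. Indeed $J\ge1$ because $\frac12>\epsilon/8$, so minimality gives $2^{-J}>\epsilon/8$, that is, $J<\log_2(8/\epsilon)=\ell-1$.
\item[(P2)] $e^{-L/32}\le\eta/2=2^{-17}\epsilon$.
\item[(P3)] $n_J<8L/\epsilon\le r$, so $r<m\le4r$. Since $\log_2(1/\epsilon)>1$, both $\ell$ and $L$ are $O(\log(1/\epsilon))$, and $m=O(\epsilon^{-1}\log^3(1/\epsilon))$.
\item[(P4)] $r\theta\ge6250L$, $\ r\lambda\ge97L$, and $\lambda\le\epsilon/8<2^{-J}$.
\end{enumerate}
Let $k\ge m$, let $G$ be a graph on $V=[k]$ with $\kappa(G)>\epsilon$, and let $x$ and $H$ be as in Section~\ref{sec:sampling}.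

\subsection*{Degree classes}
Put $V_j=\{v:2^{-j-1}<d(v)\le2^{-j}\}$ for $0\le j\le J$, let $V'=V_0\cup\dots\cup V_J$, and let $V_\infty=V\setminus V'=\{v:d(v)\le2^{-J-1}\}$. The vertices of $V_\infty$ have too few neighbors to be labeled by a vote, but they meet so few edges that they can be discarded.

\subsection*{Blocks}
An optimal labeling of $H$ depends on the whole sample, voters included, so the votes are not independent of the labels that they should predict. We therefore assign roles to the indices at random. Let $\pi$ be a uniformly random ordering of $[m]$, independent of $x$. Let $U_j$ be the set of the first $n_j$ indices in this order, so $U_0\subset\dots\subset U_J$. Cut the remaining $3r$ indices into consecutive blocks $R_1,R_2,Q$ of size $r$, and put $T=R_1\cup R_2\cup Q$. The pair $(x,\pi)$ can be exposed in either order: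
\begin{itemize}
\item given $\pi$ and $(x_a)_{a\in U_J}$, the points $x_a$ with $a\in T$ are independent with law $\mu$;
\item given $x$ and the event $a\in T$, the set $U_j$ is a uniform $n_j$-element subset of $[m]\setminus\{a\}$.
\end{itemize}

\subsection*{The voting rule}
Let $\operatorname{sign}(z)=1$ for $z\ge0$ and $\operatorname{sign}(z)=-1$ for $z<0$. For $\tau:U_J\to\{\pm1\}$ define $\sigma_\tau:V\to\{\pm1\}$ by
\[
\sigma_\tau(v)=-\operatorname{sign}\Big(\sum_{a\in U_j,\ x_a\sim v}\tau(a)\Big)\quad\text{for }v\in V_j,\ 0\le j\le J,\qquad \sigma_\tau=1\text{ on }V_\infty .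
\]
Let $F_j$ be the set of all restrictions $\sigma_\tau|_{V_j}$. It is determined by $\pi$ and $(x_a)_{a\in U_J}$, and since $\sigma_\tau|_{V_j}$ depends only on $\tau|_{U_j}$,
\begin{equation}\label{eq:count}
|F_j|\le2^{n_j}=2^{L2^j}.
\end{equation}
The conflicts of $\sigma_\tau$ seen by the test blocks are counted by
\[
N(\tau)=\#\{(a,b)\in(R_1\cup R_2)\times Q:\ x_a,x_b\in V',\ a\sim b,\ \sigma_\tau(x_a)=\sigma_\tau(x_b)\}.
\]

\subsection*{Deficient indices}
The number of voters allotted to $x_a$ is set by its degree in $G$, whereas its voting neighbors are drawn from its neighbors in $H$. Let $D_a$ be the number of neighbors of $a$ in $H$. Call $a$ \emph{deficient} if $x_a\in V'$ and $D_a<\frac12(m-1)d(x_a)$, and let $B$ be the number of deficient indices; it depends only on $x$.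

\begin{lemma}\label{lem:deficient}
$\Pr[B>\eta m]\le0.01$.
\end{lemma}

\begin{proof}
Given $x_a$, the variable $D_a$ is binomial with parameters $m-1$ and $d(x_a)$. On $V'$ we have $d>\epsilon/16$ by (P1), so Lemma~\ref{lem:chernoff}(a) bounds the probability that $a$ is deficient by $e^{-(m-1)\epsilon/128}$. Since $(m-1)\epsilon/128\ge r\epsilon/128\ge L$, we get $\mathbb{E}B\le me^{-L}$. Markov's inequality and (P2) give $\Pr[B>\eta m]\le e^{-L}/\eta\le(\eta/2)^{32}/\eta<0.01$.
\end{proof}

\subsection*{Two propositions}
The first proposition says that if $H$ is close to bipartite, then some candidate shows few conflicts on the test blocks. The second says that, with high probability, no candidate does.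

\begin{proposition}\label{prop:vote}
Fix $x$ with $\kappa(H)\le\eta$ and $B\le\eta m$. With probability at least $\frac12$ over $\pi$, some $\tau:U_J\to\{\pm1\}$ has $N(\tau)<\epsilon r^2/512$.
\end{proposition}

\begin{proposition}\label{prop:conflicts}
With probability at least $0.99$ over $(x,\pi)$, every $\tau:U_J\to\{\pm1\}$ has $N(\tau)\ge\epsilon r^2/512$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal{X}$ be the set of $x$ with $\kappa(H)\le\eta$ and $B\le\eta m$. For $x\in\mathcal{X}$, Proposition~\ref{prop:vote} says that the event of Proposition~\ref{prop:conflicts} fails with probability at least $\frac12$ over $\pi$. Hence $\frac12\Pr[x\in\mathcal{X}]\le0.01$, and with Lemma~\ref{lem:deficient},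
\[
\Pr[\kappa(H)\le\eta]\le0.02+0.01=0.03 .
\]
Couple $x$ with $S$ as in Lemma~\ref{lem:coupling}. If $\kappa(G[S])\le\eta/2$, then $\mathbb{E}[\kappa(H)\mid S]\le\eta/2$, and Markov's inequality gives $\Pr[\kappa(H)\le\eta\mid S]\ge\frac12$. Therefore
\[
\Pr[\kappa(G[S])\le\eta/2]\le2\Pr[\kappa(H)\le\eta]\le0.06 .
\]
Since $\eta/2=2^{-17}\epsilon$, the graph $G[S]$ is $2^{-17}\epsilon$-far from bipartite with probability at least $0.94$. The size $m(\epsilon)$ depends only on $\epsilon$ and has the stated order by (P3).
\end{proof}

\section{The vote reproduces a labeling with few conflicts}\label{sec:vote}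

We prove Proposition~\ref{prop:vote}. Fix $x$ as in the statement; all probabilities in this section are over $\pi$. Choose a labeling $\tau:[m]\to\{\pm1\}$ of $H$, depending only on $x$, with $\operatorname{conf}_H(\tau)=\kappa(H)$. Let $K_a$ be the number of neighbors $b$ of $a$ with $\tau(b)=\tau(a)$, so that
\begin{equation}\label{eq:K}
\sum_{a\in[m]}K_a=m^2\kappa(H)\le\eta m^2 .
\end{equation}
Write $\sigma=\sigma_{\tau|U_J}$, and call an index $a$ \emph{wrong} if $a\in T$, $x_a\in V'$ and $\sigma(x_a)\ne\tau(a)$. The vote at $a$ is reliable when $a$ has enough neighbors and a clear majority of them carry the opposite label.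

\begin{lemma}\label{lem:vote}
If $x_a\in V'$, the index $a$ is not deficient, and $K_a\le D_a/4$, then $\Pr[a\text{ is wrong}]\le e^{-L/32}$.
\end{lemma}

\begin{proof}
Let $x_a\in V_j$, and condition on $a\in T$. For $b\in[m]\setminus\{a\}$ put $w(b)=\tau(a)\tau(b)$ if $b\sim a$ and $w(b)=0$ otherwise, and let $W=\sum_{b\in U_j}w(b)=\tau(a)Z$, where $Z=\sum_{b\in U_j,\,b\sim a}\tau(b)$. If $a$ is wrong, then $\operatorname{sign}(Z)=\tau(a)$: either $\tau(a)=1$ and $Z\ge0$, or $\tau(a)=-1$ and $Z<0$. In both cases $W\ge0$.

Let $p=D_a/(m-1)$. As $a$ is not deficient, $p\ge\frac12d(x_a)>2^{-j-2}$, so $n_jp\ge L/4$ and $D_a>0$. Put $q=K_a/D_a\le\frac14$. For $b$ uniform in $[m]\setminus\{a\}$, the value $w(b)$ is $1$, $-1$, $0$ with probabilities $pq$, $p(1-q)$, $1-p$. With $s=\ln\sqrt3$,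
\[
\mathbb{E}e^{sw(b)}=1-p+p\Big(q\sqrt3+\frac{1-q}{\sqrt3}\Big)\le1-p+p\Big(\frac{\sqrt3}4+\frac3{4\sqrt3}\Big)=1-\Big(1-\frac{\sqrt3}2\Big)p\le e^{-p/8},
\]
because the bracket is increasing in $q$ and $\sqrt3<\frac74$. The sum $W$ consists of $n_j$ draws without replacement from the population $(w(b))_{b\ne a}$. Theorem~\ref{thm:hoeffding} with $\phi(z)=e^{sz}$ gives $\Pr[W\ge0]\le\mathbb{E}e^{sW}\le e^{-n_jp/8}\le e^{-L/32}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:vote}]
A wrong index $a$ spoils at most $D_a$ edges, so we bound $\sum_{a\text{ wrong}}D_a$. There are three kinds of wrong indices.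
\begin{itemize}
\item Indices with $K_a>D_a/4$ contribute at most $4\sum_aK_a\le4\eta m^2$ by \eqref{eq:K}. The vote may fail at such an index, but its degree is paid for by conflicts of $\tau$.
\item Deficient indices contribute at most $Bm\le\eta m^2$.
\item The remaining wrong indices contribute an amount $Y$ with $\mathbb{E}Y\le m^2e^{-L/32}\le\frac12\eta m^2$, by Lemma~\ref{lem:vote} and (P2). By Markov's inequality, $Y\le\eta m^2$ with probability at least $\frac12$.
\end{itemize}
Assume $Y\le\eta m^2$, so that $\sum_{a\text{ wrong}}D_a\le6\eta m^2$. Let $(a,b)$ be counted in $N(\tau|_{U_J})$. If neither $a$ nor $b$ is wrong, then $\tau(a)=\sigma(x_a)=\sigma(x_b)=\tau(b)$, and $\{a,b\}$ is one of the $\frac12\sum_aK_a\le\frac12\eta m^2$ edges of $H$ whose ends have equal $\tau$-labels. Different pairs give different edges, because $R_1\cup R_2$ and $Q$ are disjoint. The pairs with a wrong endpoint number at most $6\eta m^2$. With $m\le4r$ we obtain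
\[
N(\tau|_{U_J})\le6.5\,\eta m^2\le104\,\eta r^2=104\cdot2^{-16}\epsilon r^2<128\cdot2^{-16}\epsilon r^2=\epsilon r^2/512.\qedhere
\]
\end{proof}

\section{Every candidate shows many conflicts}\label{sec:conflicts}

We prove Proposition~\ref{prop:conflicts}. Condition on $\pi$ and $(x_a)_{a\in U_J}$. The blocks and the sets $F_j$ are now fixed, and the points $x_a$, $a\in T$, are independent with law $\mu$.

\subsection*{Conflicts between two classes}
Let $0\le i,j\le J$, $f:V_i\to\{\pm1\}$, $g:V_j\to\{\pm1\}$ and $R\in\{R_1,R_2\}$. For $v\in V_j$ and $s\in\{\pm1\}$ let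
\begin{align*}
\varphi_f(v,s)&=\mu\{u\in V_i:\ u\sim v,\ f(u)=s\},\\
\varphi_f^R(v,s)&=\tfrac1r\,\#\{a\in R:\ x_a\in V_i,\ x_a\sim v,\ f(x_a)=s\}
\end{align*}
be the true and the sampled cost of giving $v$ the label $s$. Summing over $s$ removes $f$ and leaves the true and the sampled degree of $v$ into $V_i$:
\begin{align*}
d_i(v)&=\varphi_f(v,1)+\varphi_f(v,-1)=\mu(N(v)\cap V_i)\le2^{-j},\\
d_i^R(v)&=\varphi_f^R(v,1)+\varphi_f^R(v,-1)=\tfrac1r\,\#\{a\in R:\ x_a\in V_i,\ x_a\sim v\}\le1 .
\end{align*}
The conflict density between $f$ and $g$ is considered with neither, one, or both endpoints sampled: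
\begin{gather*}
\Phi(f,g)=\int_{V_j}\varphi_f(v,g(v))\,d\mu(v),\qquad \Phi_R(f,g)=\int_{V_j}\varphi_f^R(v,g(v))\,d\mu(v),\\
\Phi_{R,Q}(f,g)=\frac1r\sum_{b\in Q,\ x_b\in V_j}\varphi_f^R(x_b,g(x_b)).
\end{gather*}
Thus $\Phi(f,g)=\Phi(g,f)$ is the $\mu\times\mu$-measure of the set of adjacent pairs $(u,v)\in V_i\times V_j$ with $f(u)=g(v)$, and $r^2\Phi_{R,Q}(f,g)$ is the number of pairs $(a,b)\in R\times Q$ with $(x_a,x_b)$ in this set. If $g$ and $g'$ differ only on $\Delta\subseteq V_j$, then
\begin{equation}\label{eq:change}
|\Phi(f,g)-\Phi(f,g')|\le\int_\Delta d_i\,d\mu,\qquad |\Phi_R(f,g)-\Phi_R(f,g')|\le\int_\Delta d_i^R\,d\mu .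
\end{equation}

Let $\mathcal{E}$ be the event that for all $0\le i\le j\le J$ and all $f\in F_i$, $g\in F_j$ with $\Phi(f,g)\ge\theta$,
\[
\Phi_{R_1,Q}(f,g)+\Phi_{R_2,Q}(f,g)\ge\Phi(f,g)/128 .
\]
With $i\le j$, the endpoint of higher degree is sampled in $R_1$ or $R_2$ and the endpoint of lower degree in $Q$. The threshold $\theta$ is needed because $r$ points cannot estimate an arbitrarily small density. The next lemma shows that little is lost; it is the only place where $\kappa(G)>\epsilon$ is used.

\begin{lemma}\label{lem:reduction}
On $\mathcal{E}$, every $\tau:U_J\to\{\pm1\}$ has $N(\tau)\ge\epsilon r^2/512$.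
\end{lemma}

\begin{proof}
Let $\sigma=\sigma_\tau$ and $\Phi_{ij}=\Phi(\sigma|_{V_i},\sigma|_{V_j})=\Phi_{ji}$. The conflicts of $\sigma$ in $G$ have $\mu\times\mu$-measure $\operatorname{conf}_G(\sigma)\ge\kappa(G)>\epsilon$. Adjacent pairs with first vertex in $V_\infty$ have measure at most $2^{-J-1}\le\epsilon/8$, and the same holds for the second vertex. So $\sum_{i,j\le J}\Phi_{ij}>\frac34\epsilon$ and, by symmetry, $\sum_{i\le j}\Phi_{ij}>\frac38\epsilon$. By (P1) there are $(J+1)(J+2)/2\le\ell(\ell+1)/2\le\ell^2$ pairs $i\le j$. Those with $\Phi_{ij}<\theta$ contribute at most $\ell^2\theta=\epsilon/8$, so the others sum to at least $\epsilon/4$. The index pairs counted by $r^2\Phi_{R,Q}(\sigma|_{V_i},\sigma|_{V_j})$ are counted in $N(\tau)$, and they are distinct for distinct triples $(R,i,j)$. On $\mathcal{E}$ this gives $N(\tau)\ge r^2\cdot\frac1{128}\cdot\frac\epsilon4$.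
\end{proof}

It remains to show $\Pr[\mathcal{E}]\ge0.99$. We pass from $\Phi$ to $\Phi_R$ by the best-response argument and from $\Phi_R$ to $\Phi_{R,Q}$ by a union bound.

\subsection*{Three likely events}
Fix $i\le j$. Call $v\in V_j$ \emph{$R$-typical} if
\[
\tfrac12d_i(v)-\lambda\le d_i^R(v)\le2d_i(v)+\lambda .
\]
For $f\in F_i$ define the best response $g_f^*:V_j\to\{\pm1\}$ by letting $g_f^*(v)$ be a label $s$ that minimizes $\varphi_f^{R_1}(v,s)$, with ties broken in favor of $s=1$. Consider the following events.
\begin{enumerate}
\item[(E1)$_R$] The set of $v\in V_j$ that are not $R$-typical has measure at most $\lambda$.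
\item[(E2)$_R$] For all $f\in F_i$, $g\in F_j$ with $\Phi_R(f,g)\ge\theta/32$ we have $\Phi_{R,Q}(f,g)\ge\frac14\Phi_R(f,g)$.
\item[(E3)] For all $f\in F_i$ with $\Phi(f,g_f^*)\ge\theta/2$ we have $\Phi_{R_2}(f,g_f^*)\ge\frac12\Phi(f,g_f^*)$.
\end{enumerate}
The event (E1)$_R$ involves no labeling, so a modest failure probability suffices for it. The other two events need union bounds, over $F_i\times F_j$ and over $F_i$.

\begin{lemma}\label{lem:events}
For $0\le i\le j\le J$ and $R\in\{R_1,R_2\}$:
\begin{enumerate}
\item[(a)] \textup{(E1)}$_R$ fails with probability at most $2e^{-r\lambda/4}/\lambda$;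
\item[(b)] the probability that \textup{(E1)}$_R$ holds and \textup{(E2)}$_R$ fails is at most $e^{-2L}$;
\item[(c)] \textup{(E3)} fails with probability at most $e^{-2L}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For fixed $v\in V_j$, the variable $rd_i^R(v)$ is a sum of $r$ independent indicators with total mean $rd_i(v)$. The upper bound in the definition of typicality fails with probability at most $e^{-r\lambda/3}$ by Lemma~\ref{lem:chernoff}(b). The lower bound holds trivially if $d_i(v)\le2\lambda$; otherwise it fails with probability at most $e^{-rd_i(v)/8}\le e^{-r\lambda/4}$ by Lemma~\ref{lem:chernoff}(a). So the measure of the atypical set has expectation at most $2e^{-r\lambda/4}$, and Markov's inequality applies.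

(b) Condition on values $(x_a)_{a\in R}$ for which (E1)$_R$ holds, and fix $f,g$ with $\Phi_R(f,g)\ge\theta/32=2\lambda$. The summands $\varphi_f^R(x_b,g(x_b))$ may be as large as $1$ at atypical points, so we discard these. Let $w(v)=\varphi_f^R(v,g(v))$ for $R$-typical $v\in V_j$ and $w(v)=0$ for all other $v\in V$. By (P4),
\[
0\le w(v)\le 2\cdot2^{-j}+\lambda\le3\cdot2^{-j}.
\]
The atypical points have measure at most $\lambda$ and $\varphi_f^R\le1$, so
\[
\int w\,d\mu\ge\Phi_R(f,g)-\lambda\ge\tfrac12\Phi_R(f,g)\ge\theta/64 .
\]
The points $x_b$, $b\in Q$, are independent of those in $R$. By Lemma~\ref{lem:chernoff}(a) and (P4), we have $\frac1r\sum_{b\in Q}w(x_b)\ge\frac12\int w\,d\mu$ except with probability at most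
\[
\exp\Big(-\frac{r\theta/64}{8\cdot3\cdot2^{-j}}\Big)=e^{-r\theta2^j/1536}\le e^{-4L2^j},
\]
as $6250/1536>4$. Outside this exception, $\Phi_{R,Q}(f,g)\ge\frac1r\sum_{b\in Q}w(x_b)\ge\frac14\Phi_R(f,g)$. Since $i\le j$, \eqref{eq:count} gives $|F_i|\,|F_j|\le2^{2L2^j}$, and the union bound yields $e^{(2\ln2-4)L2^j}\le e^{-2L}$.

(c) Condition on $(x_a)_{a\in R_1}$. Then $g_f^*$ is determined by $f$, so there are at most $2^{L2^i}$ pairs $(f,g_f^*)$, and the points of $R_2$ are independent of them. Fix $f$ with $\Phi(f,g_f^*)\ge\theta/2$. Exchanging sum and integral, $\Phi_{R_2}(f,g_f^*)=\frac1r\sum_{a\in R_2}\psi(x_a)$, where $\psi(u)=\mu\{v\in V_j:v\sim u,\ g_f^*(v)=f(u)\}$ for $u\in V_i$ and $\psi(u)=0$ otherwise. Here $0\le\psi\le2^{-i}$ and $\int\psi\,d\mu=\Phi(f,g_f^*)$. By Lemma~\ref{lem:chernoff}(a) and (P4), the inequality in (E3) fails for this $f$ with probability at most $e^{-r\theta2^i/16}\le e^{-390L2^i}$. The union bound yields $e^{(\ln2-390)L2^i}\le e^{-2L}$.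
\end{proof}

Part (c) is the reason for the second block: $g_f^*$ is a function of the points of $R_1$, chosen to minimize $\Phi_{R_1}(f,\cdot)$, so the same computation is not available with $R_1$ in place of $R_2$.

\subsection*{The best-response lemma}
The next statement is deterministic, and it holds for every labeling $g$ of $V_j$, not only for $g\in F_j$.

\begin{lemma}\label{lem:best}
Let $i\le j$, and assume \textup{(E1)}$_{R_1}$, \textup{(E1)}$_{R_2}$ and \textup{(E3)}. If $f\in F_i$ and $g:V_j\to\{\pm1\}$ satisfy $\Phi(f,g)\ge\theta$, then $\Phi_R(f,g)\ge\Phi(f,g)/32$ for some $R\in\{R_1,R_2\}$.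
\end{lemma}

\begin{proof}
Write $\Phi=\Phi(f,g)$, so $\lambda\le\Phi/64$. Assume $\Phi_{R_1}(f,g)<\Phi/32$; we show that $\Phi_{R_2}(f,g)>\Phi/32$. Let $g^*=g_f^*$ and $\Delta=\{v\in V_j:g(v)\ne g^*(v)\}$.

\emph{Step 1: $\Delta$ has small degree into $R_1$.} For $v\in\Delta$, the label $g(v)$ is the more expensive of the two, and the two costs add up to $d_i^{R_1}(v)$. So $d_i^{R_1}(v)\le2\varphi_f^{R_1}(v,g(v))$, and
\[
\int_\Delta d_i^{R_1}\,d\mu\le2\Phi_{R_1}(f,g)<\frac{\Phi}{16}.
\]

\emph{Step 2: $\Delta$ has small degree into $V_i$ and into $R_2$.} At $R_1$-typical points $d_i\le2d_i^{R_1}+2\lambda$, while the other points have measure at most $\lambda$ and $d_i\le1$. Hence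
\[
\int_\Delta d_i\,d\mu\le\frac{\Phi}{8}+2\lambda+\lambda=\frac{\Phi}{8}+3\lambda .
\]
At $R_2$-typical points $d_i^{R_2}\le2d_i+\lambda$, while the other points have measure at most $\lambda$ and $d_i^{R_2}\le1$. Hence
\[
\int_\Delta d_i^{R_2}\,d\mu\le2\Big(\frac{\Phi}{8}+3\lambda\Big)+\lambda+\lambda=\frac{\Phi}{4}+8\lambda .
\]

\emph{Step 3: transfer from $g$ to $g^*$ and back.} By \eqref{eq:change},
\[
\Phi(f,g^*)\ge\Phi-\frac{\Phi}{8}-3\lambda=\frac78\Phi-3\lambda\ge\frac{53}{64}\Phi\ge\frac\theta2,
\]
so (E3) applies to $f$. Using \eqref{eq:change} again,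
\begin{align*}
\Phi_{R_2}(f,g)&\ge\Phi_{R_2}(f,g^*)-\int_\Delta d_i^{R_2}\,d\mu\ge\frac12\Big(\frac78\Phi-3\lambda\Big)-\frac{\Phi}{4}-8\lambda\\
&=\frac{12}{64}\Phi-9.5\,\lambda\ge\frac{2.5}{64}\Phi>\frac{\Phi}{32}.\qedhere
\end{align*}
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:conflicts}]
Suppose that (E1)$_R$, (E2)$_R$ for both blocks $R$ and (E3) hold for all $i\le j$. Let $i\le j$, $f\in F_i$, $g\in F_j$ with $\Phi(f,g)\ge\theta$. Lemma~\ref{lem:best} gives a block $R$ with $\Phi_R(f,g)\ge\Phi(f,g)/32\ge\theta/32$, and (E2)$_R$ gives $\Phi_{R,Q}(f,g)\ge\Phi(f,g)/128$. So $\mathcal{E}$ holds, and Lemma~\ref{lem:reduction} gives the conclusion of the proposition.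

There are at most $\ell^2$ pairs $i\le j$. By Lemma~\ref{lem:events}, $1/\lambda=512\ell^2/\epsilon$ and $r\lambda/4\ge24L$, one of the events fails with probability at most
\[
\ell^2\Big(\frac{4e^{-r\lambda/4}}{\lambda}+3e^{-2L}\Big)\le\frac{2048\,\ell^4e^{-24L}}{\epsilon}+3\ell^2e^{-2L}.
\]
Since $\ell\le16/\epsilon$, each term on the right is at most $2^{27}\epsilon^{-5}e^{-L}$, and (P2) gives $e^{-L}\le2^{-544}\epsilon^{32}$. The sum is therefore below $0.01$. This bound holds for every value of $\pi$ and $(x_a)_{a\in U_J}$, hence also unconditionally.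
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hoeffding}
Hoeffding, J. Amer. Statist. Assoc., 1963.

\bibitem{PT}
\emph{Introduction to Property Testing},
\texttt{https://www.wisdom.weizmann.ac.il/\%7Eoded/PDF/pt-v2.pdf}.

\end{thebibliography}
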